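# Rotating the terms of a Hurwitz zeta function with algebraic irrational parameter

## The numbers $n+\sqrt2-1$ and their prime factors

Take $\alpha=\sqrt2-1$ and look at the numbers $n+\alpha=(n-1)+\sqrt2$ for $n=0,1,2,\dots$ inside $\mathbb Z[\sqrt2]$. The norm of $n+\alpha$ is $(n-1)^2-2$, so the absolute norms begin as follows.

| $n$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 | 9 | 10 | 11 | 12 | 13 | 14 | 15 | 16 |
|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|
| norm | 1 | 2 | 1 | 2 | 7 | 14 | 23 | 34 | 47 | 62 | 79 | 98 | 119 | 142 | 167 | 194 | 223 |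

Small norms produce multiplicative relations. One checks by multiplying out that
$$\alpha(2+\alpha)=1,\qquad 3+\alpha=(1+\alpha)(2+\alpha),\qquad 11+\alpha=\alpha(1+\alpha)(4+\alpha)^2 .$$
For the last one, $\alpha(1+\alpha)=2-\sqrt2$ and $(4+\alpha)^2=11+6\sqrt2$, and $(2-\sqrt2)(11+6\sqrt2)=10+\sqrt2=11+\alpha$.

Now consider the terms $(n+\alpha)^{-\sigma-it}$ for fixed $\sigma$ and moving $t$. Each is a point of fixed modulus $(n+\alpha)^{-\sigma}$ that turns around the origin. The relations say that these points do not turn freely: terms $0$ and $2$ always have conjugate phases, and the phase of term $11$ is determined by those of terms $0,1,4$.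

Term $8$ behaves differently. The number $8+\alpha=7+\sqrt2$ generates a prime ideal $\mathfrak p$ of norm $47$. Modulo $\mathfrak p$ we have $\sqrt2\equiv-7$, so $\mathfrak p$ divides $n+\alpha=(n-1)+\sqrt2$ exactly when $n\equiv 8\pmod{47}$. Hence among $n=0,1,\dots,54$ only $n=8$ contains $\mathfrak p$, and in any relation $\prod_{n\le54}(n+\alpha)^{k_n}=1$ we must have $k_8=0$. Term $8$ has a prime of its own, and as far as the first $55$ terms are concerned it can be turned alone. The side effects come later: turning the "$\mathfrak p$-part" also turns terms $55,102,149,\dots$ (indeed $55+\alpha$ has norm $54^2-2=47\cdot62$).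

Is there enough freedom of this second kind to move the whole sum anywhere in the plane? For $0<\alpha\le1$ the Hurwitz zeta function is
$$\zeta(s,\alpha)=\sum_{n=0}^\infty (n+\alpha)^{-s},\qquad s=\sigma+it,\ \sigma>1,$$
continued meromorphically to $\mathbb C$ with only a simple pole at $s=1$. For $\sigma>1$ fixed, $|\zeta(\sigma+it,\alpha)|\le\zeta(\sigma,\alpha)$, so the values on the line stay in a disc. For $\sigma\le1$ the moduli $(n+\alpha)^{-\sigma}$ have divergent sum and this obstruction is gone. The question, posed as a conjecture in "Joint denseness of Hurwitz zeta functions with algebraic irrational parameters" (doi:10.2969/jmsj/81048104), is whether for algebraic irrational $\alpha\in(0,1)$ and fixed $1/2<\sigma_0<1$ the set $\{\zeta(\sigma_0+it,\alpha):t\in\mathbb R\}$ is dense in $\mathbb C$. We shall prove that it is, in the following form. In Theorems A and B and Corollary C, $\alpha\in(0,1)$ is an algebraic irrational number; in Theorems A and B, $\sigma\in(1/2,1)$ is fixed.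

**Theorem A.** For all $c\in\mathbb C$ and $\varepsilon>0$,
$$\liminf_{T\to\infty}\frac1T\operatorname{meas}\{t\in[T,2T]:|\zeta(\sigma+it,\alpha)-c|<\varepsilon\}>0 .$$
In particular $\{\zeta(\sigma+it,\alpha):t\in\mathbb R\}$ is dense in $\mathbb C$.

**Theorem B.** For all $m_0\ge0$, $v=(v_0,\dots,v_{m_0})\in\mathbb C^{m_0+1}$ and $\varepsilon>0$,
$$\liminf_{T\to\infty}\frac1T\operatorname{meas}\{t\in[T,2T]:|\zeta^{(k)}(\sigma+it,\alpha)-v_k|<\varepsilon,\ 0\le k\le m_0\}>0 .$$

**Corollary C.** (i) For every $c\in\mathbb C$ and $1/2<\sigma_1<\sigma_2<1$, the function $\zeta(s,\alpha)-c$ has $\gg T$ distinct zeros with $\sigma_1<\operatorname{Re}s<\sigma_2$, $0<\operatorname{Im}s<T$, for all large $T$. (ii) If $F_0,\dots,F_l:\mathbb C^{m_0+1}\to\mathbb C$ are continuous and $\sum_{k\le l}s^kF_k(\zeta(s,\alpha),\dots,\zeta^{(m_0)}(s,\alpha))=0$ for all $s\ne1$, then all $F_k\equiv0$.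

Theorem A is the answer to the question; Theorem B and Corollary C come from the same construction with a little more bookkeeping.

## Random phases, and the passage back to real $t$

In this section $\alpha\in(0,1)$ is any real number and $\sigma\in(1/2,1)$ is fixed. The plan is to replace the phases $(n+\alpha)^{-it}$ by random phases that satisfy every multiplicative relation the true ones satisfy, and nothing more.

**Definition (random phases).** Let $G\subset\mathbb R_{>0}$ be the multiplicative group generated by the numbers $n+\alpha$, $n\ge0$. Let $\Omega=\operatorname{Hom}(G,\mathbb T)$, where $\mathbb T$ is the unit circle, with the topology of pointwise convergence. Since $G$ is countable, $\Omega$ is a compact metrizable group (a closed subgroup of $\mathbb T^G$). Let $\mu$ be its Haar probability measure and $\mathbb E$ the expectation with respect to $\mu$.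

For $\alpha=\sqrt2-1$, every $\omega\in\Omega$ satisfies $\omega(\alpha)\omega(2+\alpha)=1$ and $\omega(11+\alpha)=\omega(\alpha)\omega(1+\alpha)\omega(4+\alpha)^2$.

For $1\ne g\in G$ some homomorphism $G\to\mathbb T$ sends $g$ to a value $\neq1$ (define it on the infinite cyclic group generated by $g$ and extend, since $\mathbb T$ is divisible). So $\omega\mapsto\omega(g)$ is a nontrivial character of $\Omega$ and has integral $0$. Consequently
$$\mathbb E\big[\omega(g)\overline{\omega(g')}\big]=0\quad(g\ne g'),\tag{1}$$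
and the functions $\omega\mapsto\omega(n+\alpha)$ are orthonormal in $L^2(\mu)$. Real times appear inside $\Omega$ as the points $\tau_t$, $\tau_t(g)=g^{-it}$.

Put
$$\rho=\min\Big(\frac{2\sigma-1}{16},\frac{1-\sigma}4\Big),\qquad D=\{s:|s-\sigma|\le\rho\},\qquad X_l(s,\omega)=\sum_{0\le n\le l}\omega(n+\alpha)(n+\alpha)^{-s}.$$
Then $\frac12<\sigma-2\rho<\sigma+2\rho<1$, and $X_l(s,\tau_t)=\sum_{n\le l}(n+\alpha)^{-s-it}$. Let $\mathcal A$ be the Banach space of functions continuous on $D$ and holomorphic in its interior, with the sup norm $\|\cdot\|$. For $\mathcal V\subset\mathcal A$ let $\mathcal V^\delta$ be its open $\delta$-neighborhood. We work on a disc and not just at $\sigma$ because derivatives and zeros will be needed later. Throughout, $x$ denotes a power of $2$ with $x\ge1$, and sums over $x$ run over such powers.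

If $g$ is holomorphic near $|s-\sigma|\le2\rho$, then each $s\in D$ is the center of a disc of radius $\rho$ inside $|s-\sigma|\le2\rho$, and subharmonicity of $|g|^2$ gives
$$\sup_D|g|^2\le\frac1{\pi\rho^2}\int_{|s-\sigma|\le2\rho}|g(s)|^2\,dA(s).\tag{2}$$

**Lemma 1.** (a) For a.e. $\omega$, $X_x(\cdot,\omega)$ converges in $\mathcal A$ as $x\to\infty$ through powers of $2$. Call the limit $X(\cdot,\omega)$ (and put $X=0$ where there is no limit).

(b) There is $C$ such that for every $l\ge1$,
$$\limsup_{T\to\infty}\frac1T\int_T^{2T}\sup_{s\in D}|\zeta(s+it,\alpha)-X_l(s,\tau_t)|^2dt\le C\,l^{1-2(\sigma-2\rho)}.$$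

(c) If $\mathcal V\subset\mathcal A$ is open, $\mu(X\in\mathcal V)>0$ and $\delta>0$, then
$$\liminf_{T\to\infty}\frac1T\operatorname{meas}\{t\in[T,2T]:\zeta(\cdot+it,\alpha)\in\mathcal V^\delta\}>0 .$$

**Proof of (a).** This step makes the random object well defined. By (2) and orthonormality,
$$\mathbb E\sup_D\Big|\sum_{x<n\le2x}\frac{\omega(n+\alpha)}{(n+\alpha)^{s}}\Big|^2\le\frac1{\pi\rho^2}\cdot4\pi\rho^2\cdot x\cdot x^{-2(\sigma-2\rho)},$$
so by Cauchy–Schwarz $\mathbb E\sup_D|\cdot|\le2x^{1/2-(\sigma-2\rho)}$. The exponent is negative, so the bounds are summable over $x$, and the dyadic blocks are a.s. absolutely summable in $\mathcal A$.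

**Proof of (b).** This step shows that $\zeta$ is close to a fixed finite sum for most $t$, in mean square. Let $\sigma-2\rho\le\sigma'\le\sigma+2\rho$, $s=\sigma'+it$, $t\in[T/2,3T]$, $z=\lceil3T\rceil$, $T$ large. Euler summation of $\sum_{n>z}(n+\alpha)^{-s}$ for $\sigma'>1$, followed by continuation to $\sigma'>0$ (where the integral below converges absolutely), gives
$$\zeta(s,\alpha)=\sum_{n\le z}(n+\alpha)^{-s}+\frac{(z+\alpha)^{1-s}}{s-1}-\frac12(z+\alpha)^{-s}-s\int_z^\infty\big(\{u\}-\tfrac12\big)(u+\alpha)^{-s-1}du .$$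
The second and third terms are $O(T^{-\sigma'})$. For the last, insert $\{u\}-\frac12=-\sum_{k\ge1}\frac{\sin2\pi ku}{\pi k}$ ($u\notin\mathbb Z$). The partial sums of this series are uniformly bounded and $(u+\alpha)^{-s-1}$ is integrable, so by dominated convergence we may integrate termwise. We are led to
$$\int_z^\infty(u+\alpha)^{-\sigma'-1}e^{i\varphi(u)}du,\qquad\varphi(u)=\pm2\pi ku-t\log(u+\alpha).$$
Since $u\ge z\ge3T\ge t$, we have $|\varphi'(u)|\ge2\pi k-\frac t{u+\alpha}\ge2\pi k-1\ge\pi k$. The function $w=(u+\alpha)^{-\sigma'-1}/|\varphi'|$ decreases to $0$: for the sign $+$ because $\varphi'=2\pi k-\frac t{u+\alpha}$ is positive and increasing, and for the sign $-$ because $w=(u+\alpha)^{-\sigma'}/(2\pi k(u+\alpha)+t)$. Writing $e^{i\varphi}=(e^{i\varphi})'/(i\varphi')$ and integrating by parts, each integral is at most $w(z)+\int_z^\infty|w'|\,du=2w(z)\ll z^{-\sigma'-1}/k$. With the factor $1/(\pi k)$ from the series, the last term is $\ll|s|\sum_kk^{-2}T^{-\sigma'-1}\ll T^{-\sigma'}$. Hence, uniformly,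
$$\zeta(s,\alpha)=\sum_{n\le z}(n+\alpha)^{-s}+O(T^{-\sigma'}).$$

Recall the Montgomery–Vaughan theorem: for finite sums with distinct real $\lambda_n$ and $\delta_n=\min_{k\ne n}|\lambda_k-\lambda_n|$,
$$\int_{T_1}^{T_2}\Big|\sum a_ne^{i\lambda_nt}\Big|^2dt=\sum|a_n|^2\big(T_2-T_1+O(1/\delta_n)\big).$$
Here $\lambda_n=-\log(n+\alpha)$ and $\delta_n\ge1/(n+2)$, so
$$\int_{T/2}^{3T}\Big|\sum_{l<n\le z}(n+\alpha)^{-\sigma'-it}\Big|^2dt\ll\sum_{l<n\le z}n^{-2\sigma'}(T+n)\ll T\,l^{1-2\sigma'}+T^{2-2\sigma'},$$
uniformly in $\sigma'$ and $l$, and $2-2\sigma'\le2-2(\sigma-2\rho)<1$. Now apply (2) to $g(s)=\zeta(s+it,\alpha)-X_l(s,\tau_t)$ and integrate over $t\in[T,2T]$. For $s$ in the disc of radius $2\rho$ the shifted ordinate stays in $[T/2,3T]$, so the inner integral is $\ll T\,l^{1-2(\sigma-2\rho)}+o(T)$.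

**Proof of (c).** This step carries positive probability over to positive lower density of times. For continuous $F$ on $\Omega$,
$$\frac1T\int_T^{2T}F(\tau_t)\,dt\to\int F\,d\mu .$$
Indeed, by Stone–Weierstrass it suffices to check $F(\omega)=\omega(g)$, and $\frac1T\int_T^{2T}g^{-it}dt\to0$ for $g\ne1$. Let $\mu(X\in\mathcal V)=3\eta$. By (a), and by (b) with Chebyshev's inequality, we can choose a power of two $l$ with $\mu(\|X-X_l\|\ge\delta/2)<\eta$ and
$$\limsup_T\frac1T\operatorname{meas}\{t\in[T,2T]:\|\zeta(\cdot+it,\alpha)-X_l(\cdot,\tau_t)\|\ge\delta/2\}<\eta .$$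
The set $\{\omega:X_l(\cdot,\omega)\in\mathcal V^{\delta/2}\}$ is open, because $\omega\mapsto X_l(\cdot,\omega)\in\mathcal A$ is continuous, and it has measure $\ge2\eta$. By weak convergence, $\tau_t$ lies in it for a set of $t$ of lower density $\ge2\eta$. Removing the exceptional times, $\zeta(\cdot+it,\alpha)\in\mathcal V^\delta$ on a set of lower density $\ge\eta$. $\square$

So Theorem A reduces to a question about the random function: is $\mu(|X(\sigma)-c|<\varepsilon)>0$ for all $c$ and $\varepsilon$?

## Independent phases: transcendental $\alpha$ by hand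

Let us first answer this where there are no relations at all. Suppose, in this section only, that $\alpha$ is transcendental. A relation $\prod(n+\alpha)^{k_n}=1$ says that the integer polynomial $\prod_{k_n>0}(n+X)^{k_n}-\prod_{k_n<0}(n+X)^{-k_n}$ vanishes at $\alpha$. Then it is identically zero, and unique factorization in $\mathbb Q[X]$ forces all $k_n=0$. So the $\omega(n+\alpha)$ are independent and uniform on $\mathbb T$. We need one elementary fact.

**Lemma 2 (sums of circles).** If $\rho_1\ge\dots\ge\rho_q>0$ and $2\rho_1\le\sum_k\rho_k$, then $\{\sum_k\rho_ku_k:|u_k|=1\}$ is the disc $|w|\le\sum_k\rho_k$.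

**Proof.** We show by induction on $q'\le q$ that the set for the first $q'$ radii is the annulus $a_{q'}\le|w|\le b_{q'}$, with $b_{q'}=\sum_{k\le q'}\rho_k$ and $a_{q'}=\max(0,\rho_1-\sum_{2\le k\le q'}\rho_k)$. This is clear for $q'=1$. For the step, the new set is rotation invariant, and with $\varrho=\rho_{q'+1}$ the moduli that occur form $\bigcup_{t\in[a_{q'},b_{q'}]}[|t-\varrho|,t+\varrho]$. This is an interval (it is the image of a connected set), with maximum $b_{q'}+\varrho=b_{q'+1}$. Since $\varrho\le\rho_1\le b_{q'}$, the minimum of $|t-\varrho|$ on $[a_{q'},b_{q'}]$ is $\max(0,a_{q'}-\varrho)=a_{q'+1}$. Finally $a_q=0$ by hypothesis. $\square$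

Split $X(\sigma,\omega)=A+H$ with $H=\sum_{N<n\le2N}\omega(n+\alpha)(n+\alpha)^{-\sigma}$ and $A$ the rest. By orthonormality $\mathbb E|A|^2\le V_0:=\sum_{n\ge0}(n+\alpha)^{-2\sigma}<\infty$, so $|A|\le2\sqrt{V_0}$ with probability $\ge3/4$, whatever $N$ is. The radii in $H$ have mutual ratios at most $3$, so for $N\ge6$ Lemma 2 applies and $H$ can take every value of modulus up to $\sum_{N<n\le2N}(n+\alpha)^{-\sigma}\ge N(2N+1)^{-\sigma}\to\infty$. Take $N$ large. For each good value of $A$ there are phases with $A+H=c$, hence a nonempty open set of phases with $|A+H-c|<\varepsilon/2$, which has positive measure. As $A$ and the phases in $H$ are independent, Fubini gives $\mu(|X(\sigma)-c|<\varepsilon/2)>0$, and Lemma 1(c) gives the conclusion of Theorem A for this $\alpha$.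

For algebraic $\alpha$ the argument fails where independence is used: one cannot turn the terms of $H$ while holding $A$ still. For $\alpha=\sqrt2-1$, turning term $4$ and leaving terms $0,1$ alone turns term $11$ by twice the angle. What we keep is the idea of turning a prime ideal. So we need to know how prime ideals are distributed among the $n+\alpha$.

## Prime ideals dividing $an+\beta$

From now on $\alpha\in(0,1)$ is a fixed algebraic irrational number. Let $K=\mathbb Q(\alpha)$ and $d=[K:\mathbb Q]\ge2$. Choose an integer $a\ge1$ with $\beta=a\alpha\in O_K$, let $f$ be the minimal polynomial of $\beta$, and put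
$$F(n)=|N_{K/\mathbb Q}(an+\beta)|=\prod_{\mathfrak p}N\mathfrak p^{\,v_{\mathfrak p}(an+\beta)} .$$
Since $an+\beta=a(n+\alpha)\ne0$, this is a positive integer. Being a product of $d$ conjugates $|an+\beta_j|$, it satisfies $F(n)\le Cn^d$ for $n\ge1$ and $\log F(n)=d\log n+O(1)$ for large $n$.

**Definition (good primes).** A rational prime $p$ is good if $p\nmid a\operatorname{disc}(f)$.

As $\operatorname{disc}(f)=q_0^2\operatorname{disc}(K)$ with $q_0=[O_K:\mathbb Z[\beta]]$, a good $p$ is unramified in $K$ and prime to $q_0$. If $\mathfrak p$ lies above a good $p$, then $v_{\mathfrak p}(n+\alpha)=v_{\mathfrak p}(an+\beta)$. For $\alpha=\sqrt2-1$ we have $a=1$, $f=X^2+2X-1$, $\operatorname{disc}(f)=8$, and the good primes are the odd ones.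

**Lemma 3.** Let $p$ be good, $\mathfrak p\mid p$ and $\mathfrak p\mid an+\beta$. (i) $N\mathfrak p=p$. (ii) If $\mathfrak p^k$ divides $an+\beta$ and $an'+\beta$, then $p^k\mid n-n'$. (iii) No other prime $\mathfrak p'\mid p$ divides $an+\beta$.

**Proof.** (i) We have $q_0O_K\subset\mathbb Z[\beta]$ and $p\nmid q_0$. If $q'q_0\equiv1\pmod p$, every $y\in O_K$ is congruent mod $\mathfrak p$ to $q'q_0y\in\mathbb Z[\beta]$, so $\mathbb Z[\beta]\to O_K/\mathfrak p$ is onto. Since $\beta\equiv-an$, the image is that of $\mathbb Z$, namely $\mathbb F_p$. (ii) $\mathfrak p^k$ divides $a(n-n')$, and $v_{\mathfrak p}(a)=0$, $v_{\mathfrak p}(p)=1$. (iii) Suppose $\mathfrak p'$ also divides $an+\beta$. For $u\in\mathbb Z[X]$ we have $u(\beta)\in\mathfrak p\iff p\mid u(-an)\iff u(\beta)\in\mathfrak p'$, so $\mathfrak p\cap\mathbb Z[\beta]=\mathfrak p'\cap\mathbb Z[\beta]$. For $y\in\mathfrak p$ we get $q_0y\in\mathfrak p\cap\mathbb Z[\beta]\subset\mathfrak p'$, hence $y\in\mathfrak p'$ because $q_0\notin\mathfrak p'$. So $\mathfrak p\subset\mathfrak p'$,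 and they are equal by maximality. $\square$

For $\alpha=\sqrt2-1$ and $p=7$: the prime $(3+\sqrt2)$ has $\sqrt2\equiv-3$ and divides $n+\alpha$ exactly for $n\equiv4\pmod7$; the prime $(3-\sqrt2)$ has $\sqrt2\equiv3$ and does so exactly for $n\equiv5\pmod 7$. At $n=11$, of norm $2\cdot7^2$, it is the square of the first prime that divides.

**Lemma 4.** Let $\nu$ be a finite set of primes of $K$ above good rational primes and $N(\nu)=\prod_{\mathfrak p\in\nu}N\mathfrak p$. The number of $n\in(x,2x]$ such that every $\mathfrak p\in\nu$ divides $an+\beta$ is at most $x/N(\nu)+1$, hence at most $3x/N(\nu)$ if $N(\nu)\le2x$.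

**Proof.** Suppose such an $n$ exists. By Lemma 3(i),(iii) the elements of $\nu$ have degree one and lie over distinct rational primes, so $N(\nu)$ is squarefree. By Lemma 3(ii) and the Chinese remainder theorem all such $n$ lie in one class mod $N(\nu)$. If $N(\nu)\le2x$, then $1\le2x/N(\nu)$. $\square$

The next lemma says that primes of their own, large compared with $n$, are common. The reason is a size count: the norm of $an+\beta$ has logarithm about $d\log n$, but primes up to about $n$ can supply only about $\log n$ of it on average. Because $d\ge2$, something must be left over; this is where irrationality is used. In the table, for $n\in(8,16]$, every $n$ except $11$ has a prime factor larger than $16$.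

**Lemma 5.** There is $M_*=M_*(\alpha)$ such that for integers $M'\ge M_*$ and $2\le Y\le(\log M')^{1/2}$, at least $M'/3$ integers $n\in(M',2M']$ are such that $an+\beta$ is divisible by a prime ideal above a good prime $p>M'Y$.

**Proof.** We have $\sum_{M'<n\le2M'}\log F(n)=dM'\log M'+O(M')$. Expand $\log F(n)$ as the sum of $\log N\mathfrak p$ over all $\mathfrak p$ and $k\ge1$ with $\mathfrak p^k\mid an+\beta$. Only $N\mathfrak p^k\le CM'^d$ occur.

**Step 1: primes above non-good $p$.** The aim is to see that these finitely many primes contribute $O(M')$. If $\mathfrak p^k$ divides $an+\beta$ and $an'+\beta$, then $\mathfrak p^{k}\mid a(n-n')$, and since the ramification index is at most $d$, $v_p(n-n')\ge(k-v_{\mathfrak p}(a))/d$. So at most $1+CM'p^{-k/d}$ of the $n\in(M',2M']$ are divisible by $\mathfrak p^k$. Summing over $k\ll\log M'$ gives $O(\log M')+O(M')=O(M')$.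

**Step 2: good $p\le M'Y$.** The aim is to bound their contribution by $M'\log M'+O(M'Y)$. For given $\mathfrak p,k$ the number of $n$ is at most $M'/p^k+1$ by Lemma 3(ii). Only degree-one primes occur, at most $d$ above each $p$. Recall Mertens' theorem for $K$: $\sum_{N\mathfrak p\le y}\frac{\log N\mathfrak p}{N\mathfrak p}=\log y+O(1)$. So the terms $M'/p$ with $p\le M'$ contribute at most $M'\log M'+O(M')$. The terms $M'/p<1$ with $M'<p\le M'Y$ contribute $O(\sum_{p\le M'Y}\log p)=O(M'Y)$. The terms $M'/p^k$ with $k\ge2$ contribute $O(M')$. For the terms $+1$, each $\mathfrak p$ admits $\ll\log M'/\log p$ exponents, so they contribute $\ll\sum_{p\le M'Y}\log p\cdot\frac{\log M'}{\log p}=\pi(M'Y)\log M'=O(M'Y)$ by Chebyshev.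

**Step 3: conclusion.** We compare what is left with what each $n$ can carry. The primes above good $p>M'Y$ contribute at least $(d-1)M'\log M'-O(M'Y)$, and at most the number of $n$ in question times $d\log M'+O(1)$. Since $(d-1)/d\ge1/2$ and $Y=o(\log M')$, that number is at least $M'/3$ for large $M'$. $\square$

## How many terms may be turned?

Suppose we are given $J\subset(N,2N]$ and, for each $n\in J$, a prime $\mathfrak p_n$ above a good prime, dividing $an+\beta$, with norm $p_n>NY$ and dividing no other $an'+\beta$ with $n'\in J$.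

**Definition (twist).** For $\theta=(\theta_n)_{n\in J}\in\mathbb T^J$ let $\psi_\theta\in\Omega$ be $\psi_\theta(g)=\prod_{n\in J}\theta_n^{v_{\mathfrak p_n}(g)}$. (Note $G\subset K^*$.)

Example: for $\alpha=\sqrt2-1$ and $J=\{4\}$, $\mathfrak p_4=(3+\sqrt2)$, the twist multiplies terms $4,18,25$ by $\theta$, term $11$ by $\theta^2$, and does nothing to any $n\not\equiv4\pmod7$.

Since $\omega\mapsto\omega\psi_\theta$ preserves $\mu$, we may study $X(\cdot,\omega\psi_\theta)$. It splits into three parts: $A$, from the terms not touched by $\psi_\theta$; $H$, from $n\in J$; and $R$, from the other touched terms. As in the transcendental case, $A=O(1)$ in mean square. By Lemma 3(ii) a touched $n\notin J$ is at least $p_{n_0}>NY$ for some $n_0\in J$, so $R$ lives far out. For each fixed $\theta$, $\mathbb E|R(\sigma)|^2\le\sum_{n>NY}(n+\alpha)^{-2\sigma}\to0$.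

It is tempting to take $J$ to be all the integers given by Lemma 5, so that $H$ reaches out to $\asymp N^{1-\sigma}$, and to choose $\theta$ with $H=c-A$. The trouble is that $\theta$ then depends on $\omega$, and a mean-square bound for each fixed $\theta$ says nothing about $R(\sigma,\omega,\theta(\omega))$. We want $\sup_\theta|R|$ to be small. Suppose for a moment that each touched $n\notin J$ contains just one of the chosen primes, to the first power. Then
$$R=\sum_{n_0\in J}\theta_{n_0}c_{n_0}(\omega),\qquad\sup_\theta|R|=\sum_{n_0\in J}|c_{n_0}(\omega)|,$$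
where $c_{n_0}$ is a sum over part of one residue class mod $p=p_{n_0}$ beyond $p$. So $\mathbb E|c_{n_0}|^2\ll\sum_{k\ge1}(kp)^{-2\sigma}\ll p^{-2\sigma}$ and $\mathbb E|c_{n_0}|\ll(NY)^{-\sigma}$. The bound for $\mathbb E\sup_\theta|R|$ is $C|J|(NY)^{-\sigma}$. For $|J|\asymp N$ and $Y\le(\log N)^{1/2}$ this tends to infinity, and it becomes worse when several primes may meet in one $n$: we shall then get $\exp(C|J|(NY)^{-\sigma})-1$. Here the first attempt stops.

The computation also shows what to do. The reach of $H$ is $\asymp|J|N^{-\sigma}$, and the cost is $\asymp|J|N^{-\sigma}Y^{-\sigma}$. So take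
$$|J|\approx BN^\sigma,\qquad B\to\infty,\quad BY^{-\sigma}\to0 .$$
We turn only a sparse set of the available terms, and since $Y\to\infty$ there is room for $B$.

One more difficulty remains. Lemma 4 is useful only when $N(\nu)\le2x$; otherwise the "$+1$" dominates. But $F(n)$ is as large as $n^d$, so one $n$ can contain many chosen primes. In our example take $N=4$, $J=\{5,6,7\}$ with primes of norms $7,23,17$, which divide $n+\alpha$ exactly for $n\equiv5\pmod7$, $n\equiv6\pmod{23}$, $n\equiv7\pmod{17}$. Then $75+\alpha$, of norm $74^2-2=2\cdot7\cdot17\cdot23$, contains all three; their product $2737$ is far beyond $2x=128$, where $75\in(64,128]$. For a given $J$ we have no bound for the number of such $n$. So we choose $J$ at random: a given candidate is selected with probability only about $BN^{\sigma-1}$, and such coincidences become rare on average.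

## Candidates on several scales, and the random selection

For Theorem B one scale is not enough. On one block $(N,2N]$ we have $\log(n+\alpha)=\log N+O(1)$, so the $k$-th $s$-derivative of $H$ is nearly $(-\log N)^kH$, and the derivatives cannot be steered separately. We therefore use $r$ blocks with different logarithms. For Theorem A, $r=1$, and one may erase the index $h$ everywhere.

Fix $\sigma\in(1/2,1)$ and $r\ge1$. Let $N$ be a large integer and
$$L=\log N,\quad N_h=N^h\ (1\le h\le r),\quad Y=L^{1/2},\quad B=Y^{(2\sigma-1)/4}.$$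
$C$ denotes constants $\ge1$ depending only on $\alpha,\sigma,r$, possibly different at each occurrence.

**Candidates.** The aim is to give each candidate a prime that divides no other candidate. For $h=1,\dots,r$ successively, take the integers $n\in(N_h,2N_h]$ given by Lemma 5 with $M'=N_h$; for each choose one prime $\mathfrak p_n$ as there, and put $p_n=N\mathfrak p_n$. Remove those $n$ for which $\mathfrak p_{n_0}\mid an+\beta$ for some $n_0\in I_{h'}$, $h'<h$. Call what remains $I_h$. By Lemma 3(ii) we remove at most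
$$\sum_{h'<h}|I_{h'}|\Big(\frac{N_h}{N_{h'}Y}+1\Big)\le r\Big(\frac{N_h}Y+\frac{N_h}N\Big)=o(N_h)$$
integers, so $M_h:=|I_h|\in[N_h/4,N_h]$. Put $I=\bigcup_hI_h$. For $n\in I_h$ the following hold.

* (P1) $N_hY<p_n\le F(n)\le CN_h^d$.
* (P2) If $n'\ge0$, $n'\ne n$ and $\mathfrak p_n\mid an'+\beta$, then $n'\ge n+p_n>p_n$. Indeed $n'\equiv n$ mod $p_n$, and $n\le2N_h<p_n$ excludes $n'<n$.
* (P3) If $n'\in I$ and $n'\ne n$, then $\mathfrak p_n\nmid an'+\beta$. If $n'$ belongs to the same or a lower scale, this follows from (P2), since $n'\le2N_h<p_n$; for a higher scale it follows from the removal. In particular $n\mapsto\mathfrak p_n$ is injective on $I$.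

Let $\mathcal Q^*=\{\mathfrak p_n:n\in I\}$. For $\mathfrak p=\mathfrak p_n$ with $n\in I_h$ write $h(\mathfrak p)=h$ and $y_{\mathfrak p}=p_n/N_h>Y$. By (P2),
$$n\notin I,\ \mathfrak p\in\mathcal Q^*,\ \mathfrak p\mid an+\beta\implies N\mathfrak p<n.\tag{3}$$
All $\mathfrak p\in\mathcal Q^*$ have norm $>NY\ge N$, and $\prod_{\mathfrak p\in\mathcal Q^*}N\mathfrak p^{v_{\mathfrak p}(an+\beta)}\le F(n)\le Cx^d$ for $n\in(x,2x]$. Taking logarithms, for a constant $C_2$,
$$\sum_{\mathfrak p\in\mathcal Q^*}v_{\mathfrak p}(an+\beta)\le C_2\frac{\log x}L\qquad(n\in(x,2x],\ x\ge2).\tag{4}$$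

**Selection.** Choose $J_h\subset I_h$ at random, all $n\in I_h$, $1\le h\le r$, being selected independently with probability
$$\kappa_h=\frac{BN_h^\sigma}{M_h}\le4BN_h^{\sigma-1}<1 .$$
Put $J=\bigcup J_h$, $\mathcal Q=\{\mathfrak p_n:n\in J\}$ and $\nu_J(n)=\{\mathfrak p\in\mathcal Q:\mathfrak p\mid an+\beta\}$. By (P3), $\nu_J(n)=\{\mathfrak p_n\}$ for $n\in J$, and $\nu_J(n)=\emptyset$ for $n\in I\setminus J$. Split the integers $n\ge0$ into
$$J,\qquad\mathcal N_0=\{n:\nu_J(n)=\emptyset\},\qquad\mathcal N_1=\{n\notin J:\nu_J(n)\ne\emptyset\}.$$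
Then $\mathcal N_1\cap I=\emptyset$. By (3), $n\in\mathcal N_1\cap(x,2x]$ implies $2x\ge n>NY$, so $x\ge N$. In particular $0,1\in\mathcal N_0$.

**The three parts.** With $\psi_\theta$ as defined above, now for this $J$, write $\theta^{v(n)}=\psi_\theta(n+\alpha)$, which is $1$ for $n\in\mathcal N_0$. For $n\in J$ put $e_n=v_{\mathfrak p_n}(n+\alpha)\ge1$, so that $\theta^{v(n)}=\theta_n^{e_n}$. Define
$$A(s,\omega)=\sum_{n\in\mathcal N_0}\frac{\omega(n+\alpha)}{(n+\alpha)^s},\qquad H(s,\omega,\theta)=\sum_{n\in J}\frac{\omega(n+\alpha)\theta_n^{e_n}}{(n+\alpha)^s},\qquad R_x(s,\omega,\theta)=\sum_{n\in\mathcal N_1\cap(x,2x]}\frac{\omega(n+\alpha)\theta^{v(n)}}{(n+\alpha)^s},$$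
where $A$ is summed over dyadic blocks; it converges a.s. in $\mathcal A$ exactly as in Lemma 1(a). A superscript $(k)$ denotes the $k$-th $s$-derivative. Convergence in $\mathcal A$ implies convergence of all derivatives at $\sigma$. The dyadic partial sums of $A^{(k)}(\sigma,\omega)$ also converge in $L^2(\mu)$, necessarily to the same limit, so
$$\mathbb E|A^{(k)}(\sigma,\omega)|^2=\sum_{n\in\mathcal N_0}\frac{|\log(n+\alpha)|^{2k}}{(n+\alpha)^{2\sigma}}\le V_k:=\sum_{n\ge0}\frac{|\log(n+\alpha)|^{2k}}{(n+\alpha)^{2\sigma}}<\infty,\tag{5}$$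
and $V_k$ does not depend on $N$ or $J$. The suprema over $\theta$ and $s$ below are suprema of jointly continuous functions over compact sets, hence continuous in $\omega$.

## The touched tail, uniformly in the twist

**Proposition 6.** There is $\varepsilon_N\to0$ such that for all large $N$ one can choose $J$ with $\frac12BN_h^\sigma\le|J_h|\le2BN_h^\sigma$ for all $h$ and
$$\sum_x\mathbb E\sup_\theta|R_x^{(k)}(\sigma,\omega,\theta)|\le\varepsilon_NL^k\quad(0\le k\le r-1),\qquad\sum_x\mathbb E\sup_\theta\sup_{s\in D}|R_x(s,\omega,\theta)|<\infty .$$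

Split $R_x=R_x^\flat+R_x^\sharp$ according to whether $N(\nu_J(n))\le2x$ or $>2x$. Only $x\ge N$ matter, and then $0<\log(n+\alpha)\le2\log x$ for $n\in(x,2x]$.

**Step 1: the part $R^\flat$ at $\sigma$.** The aim is to bound it for every $J$ with $|J_h|\le2BN_h^\sigma$; we group the terms into classes on which the twist is constant. For $\emptyset\ne\nu\subset\mathcal Q$ with $N(\nu)\le2x$ and a vector $e$ of positive integers indexed by $\nu$, let $U^{(k)}_{\nu,e,x}(s,\omega)$ be the sum of $(-\log(n+\alpha))^k\omega(n+\alpha)(n+\alpha)^{-s}$ over those $n\in\mathcal N_1\cap(x,2x]$ with $\nu_J(n)=\nu$ and $(v_{\mathfrak p}(n+\alpha))_{\mathfrak p\in\nu}=e$. Let $\ell_{\nu,e}$ be the number of these $n$. On such a class $\theta^{v(n)}$ is one unimodular number, so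
$$\sup_\theta|R_x^{\flat(k)}(\sigma)|\le\sum_{\nu,e}|U^{(k)}_{\nu,e,x}(\sigma)|,\qquad\mathbb E|U^{(k)}_{\nu,e,x}(\sigma)|\le(2\log x)^kx^{-\sigma}\ell_{\nu,e}^{1/2}$$
by orthonormality. By Lemma 4, $\sum_e\ell_{\nu,e}\le3x/N(\nu)$. By (4) the occurring $e$ have sum at most $S=C_2\log x/L$, and the number of vectors of $|\nu|$ positive integers with sum $\le S$ is
$$\binom{\lfloor S\rfloor}{|\nu|}\le2^S=x^\eta,\qquad\eta=\frac{C_2\log2}L .$$
Cauchy–Schwarz over $e$ gives $\sum_e\ell_{\nu,e}^{1/2}\le x^{\eta/2}(3x/N(\nu))^{1/2}$, so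
$$\sum_x\mathbb E\sup_\theta|R_x^{\flat(k)}(\sigma)|\le\sum_{\emptyset\ne\nu\subset\mathcal Q}\ \sum_{x\ge N(\nu)/2}(2\log x)^kx^{-\sigma}x^{\eta/2}\Big(\frac{3x}{N(\nu)}\Big)^{1/2}.$$
For large $N$ we have $\eta/2\le(\sigma-\frac12)/4$. The power of $x$ is then at most $-\frac34(\sigma-\frac12)<0$, so the sum over powers of two is dominated by its beginning: the inner sum is at most $C(\log N(\nu))^kN(\nu)^{-\sigma+\eta/2}$. By (P1), $\log N(\nu)\le C|\nu|L$. Since $\eta\le C/L$, this gives $N(\nu)^{\eta/2}\le C^{|\nu|}$, and also $(\log N(\nu))^k\le C^{|\nu|}L^k$. The total is at most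
$$CL^k\sum_{\emptyset\ne\nu\subset\mathcal Q}\prod_{\mathfrak p\in\nu}CN\mathfrak p^{-\sigma}\le CL^k\Big(\exp\Big(C\sum_{\mathfrak p\in\mathcal Q}N\mathfrak p^{-\sigma}\Big)-1\Big),$$
because $\sum_{\nu\subset\mathcal Q}\prod_{\mathfrak p\in\nu}z_{\mathfrak p}=\prod_{\mathfrak p\in\mathcal Q}(1+z_{\mathfrak p})$. Finally
$$\sum_{\mathfrak p\in\mathcal Q}N\mathfrak p^{-\sigma}\le\sum_h|J_h|(N_hY)^{-\sigma}\le2rBY^{-\sigma}\to0 .$$

**Step 2: the part $R^\flat$ on $D$.** Here we need only finiteness for fixed $N$ and $J$, with $k=0$. As in Lemma 1(a), (2) gives $\mathbb E\sup_D|U^{(0)}_{\nu,e,x}|\le2x^{-\sigma+2\rho}\ell_{\nu,e}^{1/2}$. Summing over $e$ as before, we get at most $Cx^{\frac12-\sigma+2\rho+\frac\eta2}$ for each of the finitely many $\nu$. Since $2\rho\le\frac14(\sigma-\frac12)$ and $\frac\eta2\le\frac14(\sigma-\frac12)$, the exponent is at most $-\frac12(\sigma-\frac12)<0$, and the sum over $x$ is finite.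

**Step 3: the part $R^\sharp$, reduction to a count.** The aim is to replace $R^\sharp$ by a nonrandom-phase quantity that depends on $J$ only. Trivially
$$\sum_x\sup_\theta|R_x^{\sharp(k)}(\sigma)|\le\Sigma_k(J):=\sum_x\ \sum_{\substack{n\in\mathcal N_1\cap(x,2x]\\N(\nu_J(n))>2x}}(2\log x)^kx^{-\sigma}.$$
For given $J$ only finitely many $x$ occur, as $2x<N(\nu_J(n))\le\prod_{\mathfrak p\in\mathcal Q}N\mathfrak p$. So the sum over $x$ of $\mathbb E\sup_\theta\sup_D|R_x^\sharp|$ is a finite sum of finite quantities. It remains to bound $\Sigma_k(J)$ on average over $J$.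

**Step 4: a subset of $\nu_J(n)$ that Lemma 4 can count.** The aim is to extract from a too large $\nu_J(n)$ a part of product at most $2x$ and one further prime. Let $n\in\mathcal N_1\cap(x,2x]$ with $N(\nu_J(n))>2x$; recall $n\notin I$. List $\nu_J(n)=\{\mathfrak p_1,\dots,\mathfrak p_q\}$ in order of decreasing $y_{\mathfrak p}$ (ties broken by a fixed order); here subscripts number the list. Let $j$ be maximal with $N\mathfrak p_1\cdots N\mathfrak p_j\le2x$. By (3), $N\mathfrak p_1<n\le2x$, so $1\le j<q$. Put
$$\nu'=\{\mathfrak p_1,\dots,\mathfrak p_j\},\qquad\mathfrak q=\mathfrak p_{j+1},\qquad y_*=\max_{\mathfrak p\in\nu'}y_{\mathfrak p}.$$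
Then $y_{\mathfrak q}\le y_*$, and
$$N(\nu')\le2x<N(\nu')\,N\mathfrak q\le N(\nu')\,y_*N_{h(\mathfrak q)},\qquad\log x\le C(j+1)L,\tag{6}$$
the last by (P1), for every $x<N(\nu')y_*N_{h(\mathfrak q)}$. (In the example $n=75$, $N=4$, the order is $23,17,7$; as $23\le128<23\cdot17$, we get $j=1$, $\nu'=\{\mathfrak p\text{ of norm }23\}$, and $\mathfrak q$ is the prime of norm $17$.)

**Step 5: the average over $J$.** The aim is $\mathbb E_J\Sigma_k(J)\le CL^kY^{-(2\sigma-1)/2}$, where $\mathbb E_J$ is the average over the selection. For fixed $\nu'\cup\{\mathfrak q\}\subset\mathcal Q^*$, the probability that it lies in $\mathcal Q$ is $\kappa(\nu')\kappa_{h(\mathfrak q)}$ with $\kappa(\nu')=\prod_{\mathfrak p\in\nu'}\kappa_{h(\mathfrak p)}$, by independence and injectivity of $n\mapsto\mathfrak p_n$. By Lemma 4, at most $3x/N(\nu')$ integers $n\in(x,2x]$ are such that all $\mathfrak p\in\nu'$ divide $an+\beta$. For each such $n$, by (4) and (6), at most $C_2\log x/L\le C(j+1)$ primes $\mathfrak q\in\mathcal Q^*$ divide $an+\beta$.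 Summing over all possible $(\nu',\mathfrak q,n)$, with $\nu'\subset\mathcal Q^*$ and $h$ the scale of $\mathfrak q$,
$$\mathbb E_J\Sigma_k(J)\le\sum_{j\ge1}\sum_{|\nu'|=j}\kappa(\nu')\sum_{h=1}^r\kappa_h\sum_{x<N(\nu')y_*N_h}(C(j+1)L)^kx^{-\sigma}\,\frac{3x}{N(\nu')}\,C(j+1).$$
Here $\sum_{x<W}x^{1-\sigma}\le CW^{1-\sigma}$ and $\kappa_hN_h^{1-\sigma}\le4B$, so $\kappa_h(N(\nu')y_*N_h)^{1-\sigma}/N(\nu')\le4B\,N(\nu')^{-\sigma}y_*^{1-\sigma}$. Powers of $j+1$ are absorbed in $C^j$, and
$$\mathbb E_J\Sigma_k(J)\le L^k\sum_{j\ge1}C^jB\sum_{|\nu'|=j}\kappa(\nu')N(\nu')^{-\sigma}y_*^{1-\sigma}.$$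
For $\mathfrak p$ of scale $h$ we have $\kappa_hN\mathfrak p^{-\sigma}=BM_h^{-1}y_{\mathfrak p}^{-\sigma}$. One element of $\nu'$ with $y_{\mathfrak p}=y_*$, together with $y_*^{1-\sigma}$, gives the factor $y_*^{1-2\sigma}\le Y^{1-2\sigma}$. Each of the other $j-1$ gives $y_{\mathfrak p}^{-\sigma}\le Y^{-\sigma}$. Since $\sum_{\mathfrak p\in\mathcal Q^*}M_{h(\mathfrak p)}^{-1}=r$, the products of the $M^{-1}$ sum to at most $r^j$. Hence
$$\mathbb E_J\Sigma_k(J)\le L^k\sum_{j\ge1}C^jB(Br)^jY^{1-2\sigma}Y^{-(j-1)\sigma}\le CL^kB^2Y^{1-2\sigma}\sum_{j\ge1}(CBY^{-\sigma})^{j-1}\le CL^kY^{-(2\sigma-1)/2}$$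
for large $N$, since $BY^{-\sigma}\to0$ and $B^2Y^{1-2\sigma}=Y^{-(2\sigma-1)/2}$ by the choice of $B$. Note how $\sigma>1/2$ enters: the ordering by $y_{\mathfrak p}$ pays for the unknown size of $\mathfrak q$ with $y_*^{1-\sigma}$, and the gain $y_*^{-\sigma}$ just outweighs it.

**Step 6: choice of $J$.** The aim is one $J$ with all properties. The size $|J_h|$ has mean $BN_h^\sigma\to\infty$ and variance at most its mean, so by Chebyshev the size conditions hold with probability tending to $1$. By Markov, with probability tending to $1$ we have $\Sigma_k(J)\le L^kY^{-(2\sigma-1)/4}$ for all $0\le k\le r-1$. So a suitable $J$ exists, and with Steps 1–3 the proposition follows. $\square$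

## From one good twist to positive probability

For each large $N$ fix $J$ as in Proposition 6. By its second claim, for a.e. $\omega$ the series $R=\sum_xR_x$ converges uniformly for $(s,\theta)\in D\times\mathbb T^J$. So
$$\Xi(\cdot;\omega,\theta):=A+H+R\in\mathcal A$$
is defined for a.e. $\omega$ and all $\theta$ (put $\Xi=0$ for the remaining $\omega$). For fixed $\omega$ it is continuous in $\theta$, and it is jointly measurable, being for a.e. $\omega$ a limit of functions continuous in $(\omega,\theta)$. For large powers of two $x$, the polynomial $X_x(s,\omega\psi_\theta)$ is the truncation $n\le x$ of $A+H+R$, because $\psi_\theta(n+\alpha)=1$ on $\mathcal N_0$. So for a.e. $\omega$ and all $\theta$, $X_x(\cdot,\omega\psi_\theta)\to\Xi(\cdot;\omega,\theta)$. Let $\lambda$ be Haar probability on $\mathbb T^J$. Under $\mu\times\lambda$ the element $\omega\psi_\theta$ has law $\mu$, so Lemma 1(a) gives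
$$\Xi(\cdot;\omega,\theta)=X(\cdot,\omega\psi_\theta)\quad\text{for }(\mu\times\lambda)\text{-a.e. }(\omega,\theta).\tag{7}$$

**Lemma 7.** Let $\mathcal V\subset\mathcal A$ be open. If for some large $N$ there is a measurable $\mathcal E\subset\Omega$ with $\mu(\mathcal E)>0$ such that for a.e. $\omega\in\mathcal E$ some $\theta\in\mathbb T^J$ satisfies $\Xi(\cdot;\omega,\theta)\in\mathcal V$, then $\mu(X\in\mathcal V)>0$.

**Proof.** A single twist has measure zero, but openness thickens it. The set $Z=\{(\omega,\theta):\Xi(\cdot;\omega,\theta)\in\mathcal V\}$ is measurable. By Tonelli $\omega\mapsto\lambda(Z_\omega)$ is measurable and $(\mu\times\lambda)(Z)=\int\lambda(Z_\omega)\,d\mu$. For a.e. $\omega\in\mathcal E$ the section $Z_\omega$ is nonempty, and open by continuity in $\theta$, so $\lambda(Z_\omega)>0$. Hence $(\mu\times\lambda)(Z)>0$. By (7) and the law of $\omega\psi_\theta$, $\mu(X\in\mathcal V)=(\mu\times\lambda)(Z)>0$. $\square$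

The choice $\theta=\theta(\omega)$ need not be measurable in $\omega$; only its existence is used.

## Adding circles: proof of Theorem A

Take $r=1$, $c\in\mathbb C$, $\varepsilon>0$.

**Step 1: a good event.** We want $A$ bounded and $R$ small for all twists at once. By (5), $\mathbb E|A(\sigma,\omega)|^2\le V_0$, so $|A(\sigma,\omega)|\le2\sqrt{V_0}$ with probability $\ge3/4$. By Proposition 6 with $k=0$ and Markov, for large $N$ we have $\sum_x\sup_\theta|R_x(\sigma,\omega,\theta)|<\varepsilon/2$ with probability $\ge3/4$. Let $\mathcal E$ be the intersection; $\mu(\mathcal E)\ge1/2$.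

**Step 2: steering $H$.** For $\omega\in\mathcal E$ outside a null set we want $\theta$ with $H=c-A$. As $\theta$ runs over $\mathbb T^J$, the vectors $(\omega(n+\alpha)\theta_n^{e_n})_{n\in J}$ run over all of $\mathbb T^J$, since $e_n\ge1$. So $H(\sigma,\omega,\theta)$ takes exactly the values $\sum_{n\in J}\rho_nu_n$, $|u_n|=1$, with $\rho_n=(n+\alpha)^{-\sigma}\in[(2N+1)^{-\sigma},N^{-\sigma}]$. The ratio of any two $\rho_n$ is at most $3$, and $|J|\ge6$ for large $N$. Hence $\sum\rho_n\ge6\cdot\frac13\max\rho_n=2\max\rho_n$, and by Lemma 2 every $w$ with $|w|\le\sum\rho_n$ is a value. Now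
$$\sum_{n\in J}\rho_n\ge\tfrac12BN^\sigma(2N+1)^{-\sigma}\ge B/6\to\infty .$$
For $N$ large, $|c|+2\sqrt{V_0}\le B/6$, and there is $\theta$ with $H(\sigma,\omega,\theta)=c-A(\sigma,\omega)$. Then $|\Xi(\sigma;\omega,\theta)-c|=|R(\sigma,\omega,\theta)|<\varepsilon/2$.

**Step 3: back to $\zeta$.** We transfer this to real $t$. Lemma 7 with the open set $\mathcal V=\{f\in\mathcal A:|f(\sigma)-c|<\varepsilon/2\}$ gives $\mu(X\in\mathcal V)>0$. Every $f\in\mathcal V^{\varepsilon/2}$ satisfies $|f(\sigma)-c|<\varepsilon$, so Lemma 1(c) with $\delta=\varepsilon/2$ gives Theorem A. Density follows, since every disc is visited. $\blacksquare$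

## Vandermonde and Brouwer: proof of Theorem B

With derivatives we no longer ask only that the touched tail be small: Proposition 6 bounds $R^{(k)}$ by $\varepsilon_NL^k$, which may be large in absolute terms. But the reach of $H^{(k)}$ is of order $BL^k$, so $R$ can be absorbed by a fixed-point argument. This requires a choice of $\theta$ that is continuous in the target.

**Proposition 8.** Let $r\ge1$. For $v\in\mathbb C^r$ and all large $N$ there is $\mathcal E\subset\Omega$ with $\mu(\mathcal E)\ge1/2$ such that for a.e. $\omega\in\mathcal E$ there is $\theta\in\mathbb T^J$ with $\Xi^{(k)}(\sigma;\omega,\theta)=v_k$ for $0\le k\le r-1$.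

**Step 1: a good event.** As before, we bound $A$ and $R$. By (5) and Chebyshev there is a constant $C_0$ independent of $N$ with $|A^{(k)}(\sigma,\omega)|\le C_0$ for all $k<r$ with probability $\ge3/4$. We may assume $\varepsilon_N>0$. By Proposition 6 and Markov (failure probability at most $\frac1{4r}$ for each $k$), with probability $\ge3/4$ we have $\sum_x\sup_\theta|R_x^{(k)}(\sigma,\omega,\theta)|\le4r\varepsilon_NL^k$ for all $k<r$. Let $\mathcal E$ be the intersection and fix $\omega\in\mathcal E$ outside a null set.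

**Step 2: a continuous choice of $\theta$.** The aim is to make the part of $H$ on scale $h$ close to a large multiple of a prescribed $z_h$. Order each $J_h$ increasingly and cut it into consecutive quadruples $Q$, leaving at most $3$ elements over. Let $S=\{z\in\mathbb C:|\operatorname{Re}z|,|\operatorname{Im}z|\le1\}$. For $z=(z_1,\dots,z_r)\in S^r$ put $\phi_h=\arccos\operatorname{Re}z_h$ and $\chi_h=\arccos\operatorname{Im}z_h$. In every quadruple of $J_h$ prescribe for $\omega(n+\alpha)\theta_n^{e_n}$ the four values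
$$e^{i\phi_h},\quad e^{-i\phi_h},\quad ie^{i\chi_h},\quad ie^{-i\chi_h},$$
whose sum is $2\cos\phi_h+2i\cos\chi_h=2z_h$. For leftover $n$ prescribe the value $1$. Taking $\theta_n=\exp(i(\text{prescribed phase}-\arg\omega(n+\alpha))/e_n)$, with phases $\pm\phi_h$, $\frac\pi2\pm\chi_h$, $0$ and a fixed value of $\arg\omega(n+\alpha)$, we obtain $\theta=\theta(z)$ continuous in $z\in S^r$.

**Step 3: the size of $H$ and its derivatives.** We compute what this choice produces. Let $n_Q$ be the first element of $Q$, $\rho_Q=(n_Q+\alpha)^{-\sigma}$ and $W_h=2\sum_{Q\subset J_h}\rho_Q$. There are at least $\frac14|J_h|-1$ quadruples, so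
$$W_h\ge2\big(\tfrac18BN_h^\sigma-1\big)(2N_h+1)^{-\sigma}\ge B/C$$
for large $N$. Since the quadruples are consecutive, the variations of the monotone function $u\mapsto(u+\alpha)^{-\sigma}$ over them add up to at most $N_h^{-\sigma}$. So replacing $(n+\alpha)^{-\sigma}$ by $\rho_Q$ costs at most $4N_h^{-\sigma}$, and the leftovers at most $3N_h^{-\sigma}$:
$$\sum_{n\in J_h}(n+\alpha)^{-\sigma}\omega(n+\alpha)\theta_n^{e_n}=W_hz_h+O(N_h^{-\sigma}).$$
On $J_h$ we have $\log(n+\alpha)=hL+O(1)$, hence $(-\log(n+\alpha))^k=(-h)^kL^k+O(L^{k-1})$ for $k\ge1$, and $\sum_{n\in J_h}(n+\alpha)^{-\sigma}\le2B$. Therefore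
$$L^{-k}H^{(k)}(\sigma,\omega,\theta(z))=\sum_{h=1}^r(-h)^kW_hz_h+\delta_k(z),\qquad|\delta_k(z)|\le C(N^{-\sigma}+B/L)\to0,$$
with $\delta_k$ continuous on $S^r$.

**Step 4: the fixed point.** We now solve for $z$. The equations $\Xi^{(k)}(\sigma;\omega,\theta(z))=v_k$ ($k<r$) are equivalent to
$$\sum_{h=1}^r(-h)^kW_hz_h=\Gamma_k(z):=L^{-k}\big(v_k-A^{(k)}(\sigma,\omega)-R^{(k)}(\sigma,\omega,\theta(z))\big)-\delta_k(z).$$
$\Gamma$ is continuous, because $R(\cdot,\omega,\theta)\in\mathcal A$ is continuous in $\theta$, and $|\Gamma_k(z)|\le|v_k|+C_0+4r\varepsilon_N+o(1)$ is bounded independently of $N$. The Vandermonde matrix $\mathcal M=((-h)^k)_{0\le k<r,\,1\le h\le r}$ has distinct nodes, so it is invertible, and it depends only on $r$. The map $\Phi(z)_h=W_h^{-1}(\mathcal M^{-1}\Gamma(z))_h$ is continuous with $\sup_z|\Phi(z)_h|\to0$ as $N\to\infty$, since $W_h\ge B/C\to\infty$. So for large $N$ it maps the compact convex set $S^r$ into itself, and by Brouwer it has a fixed point $z$. Then $W_hz_h=(\mathcal M^{-1}\Gamma(z))_h$ for all $h$, and $\theta(z)$ is as required. $\square$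

**Proof of Theorem B.** Take $r=m_0+1$. The set $\mathcal V=\{f\in\mathcal A:|f^{(k)}(\sigma)-v_k|<\varepsilon/2,\ k\le m_0\}$ is open by Cauchy's estimate, so Proposition 8 and Lemma 7 give $\mu(X\in\mathcal V)>0$. Choose $\delta$ so small that $k!\rho^{-k}\delta<\varepsilon/2$ for $k\le m_0$. By Cauchy's estimate every $f\in\mathcal V^\delta$ has $|f^{(k)}(\sigma)-v_k|<\varepsilon$ for $k\le m_0$. Lemma 1(c) finishes the proof. $\blacksquare$

## Zeros of $\zeta(s,\alpha)-c$, and functional relations

**Proof of Corollary C(i).** The aim is to turn a simple zero of $\Xi-c$ into zeros of $\zeta-c$ by Rouché's theorem. Choose $\sigma\in(\sigma_1,\sigma_2)$ and $0<\rho_0<\min(\rho,\sigma-\sigma_1,\sigma_2-\sigma)$, with $\rho$ belonging to this $\sigma$. For $\delta>0$ let $\mathcal U_\delta$ be the set of $f\in\mathcal A$ for which there is $\rho'\in(0,\rho_0)$ with $\min_{|s-\sigma|=\rho'}|f-c|>\delta$ such that $f-c$ has a zero in $|s-\sigma|<\rho'$.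

Let $f\in\mathcal U_\delta$ with the circle $|s-\sigma|=\rho'$, and let $\gamma=\min_{|s-\sigma|=\rho'}|f-c|>\delta$. If $\|g-f\|<\gamma-\delta$, then $|g-c|>\delta$ on the circle, and by Rouché $g-c$ has a zero inside; so $\mathcal U_\delta$ is open. If $\|g-f\|<\delta/2$, then $|g-c|>\delta/2$ on the circle, and again $g-c$ has a zero inside; so $(\mathcal U_\delta)^{\delta/2}\subset\mathcal U_{\delta/2}$. The sets $\mathcal U_\delta$ increase as $\delta\downarrow0$. Put $\mathcal U=\bigcup_\delta\mathcal U_\delta$, an open set.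

Apply Proposition 8 with $r=2$ and $v=(c,1)$. For a.e. $\omega\in\mathcal E$ there is $\theta$ such that $\Xi(\cdot;\omega,\theta)-c$ vanishes at $\sigma$ with derivative $1$. This zero is isolated, so on some circle $|s-\sigma|=\rho'<\rho_0$ the function $\Xi-c$ has no zero, and $\Xi(\cdot;\omega,\theta)\in\mathcal U$. By Lemma 7, $\mu(X\in\mathcal U)>0$, hence $\mu(X\in\mathcal U_\delta)>0$ for some $\delta$. By Lemma 1(c), applied to $\mathcal U_\delta$ with neighborhood radius $\delta/2$, $\zeta(\cdot+it,\alpha)\in\mathcal U_{\delta/2}$ for $t$ in a subset of $[T,2T]$ of measure $\gg T$. For each such $t$, $\zeta(s,\alpha)-c$ has a zero with $|s-\sigma-it|<\rho_0$. From a set of measure $\gg T$ we can pick $\gg T$ points $t$ with mutual distances $\ge2\rho_0$; the corresponding open discs are disjoint, so this gives $\gg T$ distinct zeros in $\sigma_1<\operatorname{Re}s<\sigma_2$ with $T-\rho_0<\operatorname{Im}s<2T+\rho_0$. Replacing $T$ by $T/3$ puts them in $0<\operatorname{Im}s<T$ for large $T$. $\blacksquare$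

**Proof of Corollary C(ii).** The aim is to contradict a relation by visiting a ball where its leading coefficient is bounded away from $0$. Fix any $\sigma\in(1/2,1)$. If not all $F_k$ vanish identically, let $l'$ be the largest index with $F_{l'}\not\equiv0$, and let $|F_{l'}|\ge\delta>0$ on a closed ball $\mathcal B$ of positive radius. All $F_k$ are bounded on $\mathcal B$. By Theorem B there are arbitrarily large $t$ with $(\zeta,\dots,\zeta^{(m_0)})(\sigma+it,\alpha)\in\mathcal B$. For these $t$ the relation gives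
$$\delta\,|\sigma+it|^{l'}\le C\sum_{k<l'}|\sigma+it|^k,$$
which is impossible for large $t$ (for $l'=0$ the right side is $0$). $\blacksquare$
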